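\title{One-variable equations in free inverse monoids are undecidable}

\begin{abstract}
We show that for every finite alphabet $A$ with at least two letters there is no algorithm that decides whether a single equation in one variable has a solution in the free inverse monoid $FIM(A)$. The problem is complete among recursively enumerable problems, already for a family of equations that are fixed up to one integer parameter and whose image in the free group is $xb=bx$. The proof is a reduction from the halting problem for two-counter machines: the group part $b^n$ of the unknown supplies a base $n$ in which two counters are stored as one exponent, and the tree part of the unknown stores a finite computation. For a one-letter alphabet the first-order theory of $FIM(A)$ is decidable.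
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite alphabet, let $A^{-1}=\{a^{-1}:a\in A\}$ be a disjoint set of formal inverses, and write $A^{\pm1}=A\cup A^{-1}$. Inversion is extended to words by $(a^{-1})^{-1}=a$ and $(w_1\cdots w_r)^{-1}=w_r^{-1}\cdots w_1^{-1}$. The \emph{free inverse monoid} $FIM(A)$ is the quotient of the free monoid $(A^{\pm1})^*$ by the congruence generated by the pairs
\[
pp^{-1}p=p,\qquad pp^{-1}qq^{-1}=qq^{-1}pp^{-1},
\]
where $p,q$ range over all words. Equivalently, it is the free object on $A$ in the variety of inverse monoids, that is, of monoids with a unary operation satisfying $ss^{-1}s=s$, $(s^{-1})^{-1}=s$, $(st)^{-1}=t^{-1}s^{-1}$ and $ss^{-1}tt^{-1}=tt^{-1}ss^{-1}$. It lies between the free monoid on $A^{\pm1}$ and the free group $F=F(A)$: the word $pp^{-1}$ is no longer equal to $1$, but it is an idempotent, and such idempotents commute.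

An \emph{equation} over $FIM(A)$ is a formal expression $u=v$, where $u$ and $v$ are words over $A^{\pm1}$, a set of variables, and formal inverses of the variables. It is \emph{consistent} if some assignment of elements of $FIM(A)$ to the variables gives $u$ and $v$ the same value. By theorems of Makanin, consistency of finite systems of equations is decidable in a free group and in a free monoid. By a theorem of Rozenblat, it is undecidable in $FIM(A)$ when $|A|>1$. The following question, posed in \cite{questions}, concerns the smallest class of equations.

\medskip
\noindent\emph{Let $A$ be a fixed finite alphabet with $|A|\ge2$. Is there an algorithm that decides whether a single equation $u=v$ with $u,v$ words over $A^{\pm1}\cup\{x,x^{-1}\}$ is consistent in $FIM(A)$?}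
\medskip

There are reasons to guess that the answer is yes. An element of $FIM(A)$ is a pair $(X,g)$ consisting of a finite subtree $X$ of the Cayley tree of $F$ and a vertex $g\in X$ (Section~\ref{sec:munn}). An equation therefore splits into two conditions. The first is the \emph{group part}, the same equation read in $F$, and its consistency is decidable by Makanin's theorem. The second says that two finite unions of translates of the one unknown set $X$ and of finitely many points coincide, and this seems to leave little room for encoding a computation. For a one-letter alphabet the guess is correct (Theorem~\ref{thm:rankone}). For two or more letters it is wrong.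

A \emph{Dyck word} is a product of words of the form $pp^{-1}$; its value in a free group is $1$. A set $\mathcal K$ is \emph{r.e.-complete} if it is recursively enumerable and every recursively enumerable set $P$ is many-one reducible to it, meaning that there is a total computable function $\varphi$ with $j\in P\iff\varphi(j)\in\mathcal K$. Such sets exist, and they are not recursive.

\begin{theorem}\label{thm:main}
Let $A$ be a finite alphabet with $|A|\ge2$ and let $a\ne b$ be letters of $A$. There is a computable sequence of one-variable equations $u_m=v_m$ $(m\ge1)$ over $FIM(A)$ with the following properties.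
\begin{enumerate}
\item[(i)] $u_m=e_mf\,xb$ and $v_m=e_m\,bx$, where $e_m$ and $f$ are Dyck words. Only $e_m$ depends on $m$, and only through the exponent of some blocks $b^{\pm m}$. In particular the number of occurrences of $x^{\pm1}$ does not depend on $m$, and the group part is always $xb=bx$.
\item[(ii)] The set $\{j\ge0: u_{2^j}=v_{2^j}\text{ is consistent}\}$ is r.e.-complete.
\end{enumerate}
Hence the consistency problem for single one-variable equations in $FIM(A)$ is undecidable; it is r.e.-complete.
\end{theorem}

\begin{theorem}\label{thm:rankone}
If $|A|=1$, the first-order theory of $FIM(A)$ is decidable; in particular consistency of finite systems of equations in any number of variables is decidable. So, for $|A|\ge1$, consistency of a single one-variable equation is decidable if and only if $|A|=1$.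
\end{theorem}

Section~\ref{sec:munn} recalls the tree model and proves the decidability statement of Theorem~\ref{thm:rankone}. Section~\ref{sec:idea} shows the mechanism of Theorem~\ref{thm:main} on two small examples. The proof itself is a chain of three equivalences, given in Sections~\ref{sec:counter}, \ref{sec:stable} and~\ref{sec:equation}.

\section{Munn trees and the one-letter case}\label{sec:munn}

The Cayley graph of $F$ has vertex set $F$ and an edge between $z$ and $zc$ for each $z\in F$, $c\in A^{\pm1}$. It is a tree, the distance from $z$ to $z'$ is the length $|z^{-1}z'|$ of the reduced word for $z^{-1}z'$, and the vertices of the geodesic from $1$ to $z$ are the prefixes of the reduced word for $z$. A subset of $F$ is \emph{prefix-closed} if it contains all these prefixes for each of its elements $z$. A finite nonempty prefix-closed set is the vertex set of a finite subtree containing $1$.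

We use the description of $FIM(A)$ due to Munn (1974) and Scheiblich (1973). The monoid $FIM(A)$ is isomorphic to the set of pairs $(T,g)$, where $T\subset F$ is finite, nonempty and prefix-closed and $g\in T$, with
\[
(T,g)(T',g')=(T\cup gT',\,gg'),\qquad (T,g)^{-1}=(g^{-1}T,\,g^{-1}),
\]
with identity $(\{1\},1)$, and with $c\mapsto(\{1,c\},c)$ for $c\in A^{\pm1}$. Thus a word is read as a walk from $1$ in the Cayley tree, and its value records the set of vertices visited and the endpoint. Both can be computed from the word, so the word problem of $FIM(A)$ is decidable.

Now let the variable take the value $x=(X,g)$. For a word $p$ over $A^{\pm1}\cup\{x^{\pm1}\}$ let $p(g)\in F$ be its value in $F$ under $x\mapsto g$.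

\begin{lemma}\label{lem:tree}
The value of a word $w$ at $x=(X,g)$ is $(T(w),w(g))$, where $T(w)$ is the union of $\{1\}$ and the sets
\begin{itemize}
\item $\{p(g),\,p(g)c\}$ for each factorization $w=p\,c\,p'$ with $c\in A^{\pm1}$,
\item $p(g)X$ for each factorization $w=p\,x\,p'$,
\item $p(g)g^{-1}X$ for each factorization $w=p\,x^{-1}p'$.
\end{itemize}
Moreover $T(pp^{-1})=T(p)$, and $T(ew)=T(e)\cup T(w)$ if $e$ is a Dyck word.
\end{lemma}

\begin{proof}
Induct on the length of $w$. Multiplying $(T(p),p(g))$ on the right by $(\{1,c\},c)$, by $(X,g)$ or by $(g^{-1}X,g^{-1})$ adds exactly the set listed. The last two statements follow from $(T,g)(T,g)^{-1}=(T,1)$ and $(T,1)(T',g')=(T\cup T',g')$.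
\end{proof}

We call the elements of the sets of the first kind, together with $1$, the \emph{letter vertices} of $w$; they are values of prefixes of $w$. The lemma shows that for Dyck words $e$ and $f$ the equation $ef=e$ holds at $(X,g)$ if and only if $T(f)\subset T(e)$. So one equation can express that given translates of $X$ are covered by other translates of $X$ and by finitely many points.

We also need the solutions of the group part in Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:central}
For $b\in A$ and $g\in F$ we have $gb=bg$ if and only if $g=b^n$ for some $n\in\mathbb Z$.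
\end{lemma}

\begin{proof}
If $g\notin\langle b\rangle$, write $g=b^rhb^t$ with $h$ a nonempty reduced word that neither begins nor ends with $b^{\pm1}$. If $g$ commutes with $b$, so does $h$. But $bh$ and $hb$ are reduced words with different first letters.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rankone}]
Let $A=\{a\}$ and identify $F$ with $\mathbb Z$. The finite nonempty prefix-closed sets are the intervals $[-p,q]$ with $p,q\ge0$, so the elements of $FIM(A)$ are the triples $(p,q,g)\in\mathbb Z^3$ with $p,q\ge0$ and $-p\le g\le q$. The intervals $[-p,q]$ and $[g-p',g+q']$ both contain $g$, so their union is an interval, and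
\begin{align*}
(p,q,g)(p',q',g')&=\bigl(\max(p,p'-g),\ \max(q,q'+g),\ g+g'\bigr),\\
(p,q,g)^{-1}&=(p+g,\ q-g,\ -g),
\end{align*}
with $1=(0,0,0)$ and $a=(0,1,1)$. The domain, the graphs of the two operations and the constants are definable in $(\mathbb Z,+,\le)$. Replacing each variable by a triple of integer variables restricted to the domain translates every sentence about $FIM(A)$, effectively, into an equivalent sentence about $(\mathbb Z,+,\le)$. The theory of this structure is Presburger arithmetic, which is decidable (Presburger, 1929). Consistency of a finite system is expressed by an existential sentence. The last assertion follows from this and Theorem~\ref{thm:main}.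
\end{proof}

\section{Covering conditions as computations}\label{sec:idea}

An inclusion $\sigma X\subset\beta_1X\cup\dots\cup\beta_rX\cup K$ says that every $z\in X$ has a \emph{successor} $\beta_t^{-1}\sigma z$ in $X$, unless $\sigma z$ lies in $K$. Since $X$ is finite, chains of successors must stop or repeat. Finiteness of $X$ will play the role of termination.

\begin{example}\label{ex:countdown}
The equation $xx^{-1}(bx)(bx)^{-1}=xx^{-1}$ has the trivial group part $1=1$, but it requires $bX\subset X$; since $1\in X$, all $b^k$ with $k\ge0$ would lie in $X$, so it is inconsistent. Now exchange the roles. The equation $(bx)(bx)^{-1}xx^{-1}=(bx)(bx)^{-1}$ holds if and only if $X\subset bX\cup\{1,b\}=bX\cup\{1\}$. Then every $z\in X\setminus\{1\}$ has $b^{-1}z\in X$, and the chain $z,b^{-1}z,b^{-2}z,\dots$ must reach $1$. So $z=b^k$ with $k\ge0$, and the solutions are exactly the pairs $(\{1,b,\dots,b^q\},b^n)$ with $0\le n\le q$. The exponent of $b$ is a counter that counts down and stops at zero.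
\end{example}

In this example the zero test is provided by the letter vertex $1$. This does not extend to a machine with states. If a configuration is coded by a long word $d$, then $X$ contains all prefixes of $d$, and the covering condition applies to them as well. The remedy is to use no letter vertices at all. Suppose that a finite set $D$ satisfies $\sigma D\subset\bigcup_t\beta_tD$. Then so does $Dz$ for every $z\in F$, and hence so does the thickened set $DB$ for a large ball $B$, which is prefix-closed. The price is that every element of $D$ has a successor in $D$: a computation may not stop, it must start again, and zero must be detected by other means. The next example shows how.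

\begin{example}\label{ex:marker}
Work in the free group on $b,s,y,y'$, fix integers $m,n\ge1$, and put
\[
\alpha=sb^{-n}s^{-1},\qquad \pi=sb^m\,y'y^{-1}s^{-1},\qquad \pi'=sb^m\,y(y')^{-1}s^{-1}.
\]
Call a finite set $D$ stable if for every $d\in D$ one of $\alpha d,\pi d,\pi'd$ lies in $D$. Think of $sb^ky$ as the state $s$ with counter $k$ standing on the marker $y$. Then $\alpha$ subtracts $n$, while $\pi$ exchanges the marker and resets the counter: $\pi\cdot sy=sb^my'$. If $n\mid m$, the set of all $sb^ky$ and $sb^ky'$ with $0\le k\le m$ and $n\mid k$ is stable.

Conversely, let the \emph{norm} of an element be the number of letters other than $b^{\pm1}$ in its reduced form, and suppose that a stable set $D$ contains a reduced word $sb^myh$ whose norm is maximal in $D$. Apply $\alpha$ as long as the result stays in $D$. The elements $sb^{m-tn}yh$ are distinct, so we reach $d=sb^kyh\in D$ with $k=m-tn$ and $\alpha d\notin D$. If $k\ne0$, then $\pi d=sb^my'y^{-1}b^kyh$ and $\pi'd=sb^my(y')^{-1}b^kyh$ are reduced as written, and their norms exceed the maximum by $2$. So $k=0$ and $n\mid m$.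

The markers are what makes the test work. If they are deleted, or if $y'=y$, then $\pi$ becomes $sb^ms^{-1}$, and $\{sb^k:0\le k<m+n\}$ is stable for all $m$ and $n$: subtract $n$ if $k\ge n$, and add $m$ otherwise.
\end{example}

The example contains the main idea: a zero test is an attempt to cancel a marker, and a failed attempt is punished by growth of the norm, which is impossible at an element of maximal norm. Three things remain to be done.

First, one counter is not a universal machine. A second counter comes from the group part: with $g=b^n$, the letters $x^{\pm1}$ add $\pm n$ to the exponent of $b$, so that $(c_1,c_2)$ can be stored as $c_1+nc_2$ as long as $c_1<n$. The tests $c_1=0$ and $c_2=0$ become $n\mid k$ and $k<n$. Checking these destroys the counter, so the check has to run on a side branch. This calls for universal branching, which we obtain from several inclusions $\sigma_iD\subset\bigcup_t\beta_tD$, one for each \emph{challenge} $i$. This is Section~\ref{sec:counter}.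

Second, Example~\ref{ex:marker} assumed that $D$ contains the initial configuration at maximal norm. An arbitrary stable set consists of arbitrary group elements, and we must steer from any element of maximal norm to the initial configuration without accidental cancellation. Two further challenges do this, in Section~\ref{sec:stable}.

Third, the tree of a Dyck word contains letter vertices and unwanted translates of $X$. They are disposed of in Section~\ref{sec:equation}.

\section{Two counters in one exponent}\label{sec:counter}

\subsection*{Counter machines}
A deterministic \emph{$\nu$-counter machine} has a finite set $L$ of labels, an initial label $\ell_0$ and a halting label $\ell_h$. A configuration is a tuple $(\ell;c_1,\dots,c_\nu)$ with $\ell\in L$ and integers $c_r\ge0$. Every label $\ell\ne\ell_h$ carries one instruction: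
\begin{itemize}
\item $\mathrm{Inc}_r(\ell')$: increment $c_r$ and go to $\ell'$;
\item $\mathrm{Test}_r(\ell',\ell'')$: if $c_r=0$ go to $\ell'$, otherwise decrement $c_r$ and go to $\ell''$.
\end{itemize}
A finite set of configurations in which every non-halting configuration has its successor can come from a halting run or from a loop. We therefore need a machine that does not loop.

\begin{lemma}\label{lem:minsky}
There is a $2$-counter machine $M$ such that
\begin{enumerate}
\item[(a)] the set $\{j\ge0:M\text{ halts from }(\ell_0;2^j,0)\}$ is r.e.-complete, and
\item[(b)] if $M$ does not halt from $(\ell_0;2^j,0)$, its run visits infinitely many configurations.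
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal K$ be an r.e.-complete set of nonnegative integers. By Minsky's theorem there is a $\nu$-counter machine, for some $\nu$, which, started with $j$ in counter $1$ and $0$ in the other counters, halts if and only if $j\in\mathcal K$. Add a counter $\nu+1$ that is incremented before each instruction. We simulate the result with two counters, again following Minsky. Let $p_1=2,p_2,\dots,p_{\nu+1}$ be distinct primes, and code the contents $(a_1,\dots,a_{\nu+1})$ by $c_1=p_1^{a_1}\cdots p_{\nu+1}^{a_{\nu+1}}$, $c_2=0$. The initial contents are coded by $2^j$. To increment $a_r$, move $c_1$ into $c_2$ one unit at a time, and then empty $c_2$, adding $p_r$ units to $c_1$ for each unit removed. To test $a_r$, empty $c_1$ one unit at a time, incrementing $c_2$ after every $p_r$ units and keeping the remainder in the label. If the final remainder is $0$, then $a_r>0$, and moving $c_2$ back into $c_1$ completes the division by $p_r$. Otherwise $a_r=0$, and the old value is restored by adding the remainder and $p_r$ units for each unit of $c_2$. Each routine terminates, so $M$ halts from $(\ell_0;2^j,0)$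 if and only if $j\in\mathcal K$. After $t$ steps of the original machine, $c_1$ is a positive multiple of $p_{\nu+1}^t$, which gives (b).
\end{proof}

We fix this machine $M$ and an integer $m\ge1$.

\subsection*{An alternating system with one counter}
Let $I=\{1,2,3,4\}$ be the set of challenges. A \emph{weight} is one of the symbols $0,1,-1,m,+x,-x$. For $n\in\mathbb Z$ put $w[n]=w$ for an integer weight and $(\pm x)[n]=\pm n$. We define a finite set $S$ of states and, for $s\in S$ and $i\in I$, a finite nonempty set $\Delta_i(s)$ of \emph{options}. An option is either a \emph{move} $(w,s')$ with $w$ a weight and $s'\in S$, or the symbol $\mathrm{pop}$.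

\begin{definition}\label{def:closed}
Let $n\in\mathbb Z$. A set $E\subset S\times\mathbb Z$ is \emph{$n$-closed} if for all $(s,k)\in E$ and all $i\in I$, either $\mathrm{pop}\in\Delta_i(s)$ and $k=0$, or $(s',k+w[n])\in E$ for some $(w,s')\in\Delta_i(s)$.
\end{definition}

So every challenge must be met, but any one of its options suffices, and a branch may end only by a pop at counter value zero.

The states, all distinct, are $\iota,\kappa,R_3,R_4,U,Z,V,V',W,W',T$, the labels $\ell\in L$, a state $\ell^*$ for each label carrying an increment, and states $\ell^0,\ell^+$ for each label carrying a test. Challenges $3$ and $4$ send every state to a \emph{drain} that counts down to zero: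
\begin{align*}
\Delta_i(s)&=\{(0,R_i)\} &&\text{for } i\in\{3,4\},\ s\ne R_i,\\
\Delta_i(R_j)&=\{(-1,R_j),\ \mathrm{pop}\} &&\text{for } j\in\{3,4\},\ i\in\{1,2,j\}.
\end{align*}
In this section the drains only keep the counter nonnegative; the reason for having two of them appears in Section~\ref{sec:stable}. The options of the other states for challenges $1$ and $2$ are listed in Table~\ref{tab:delta}. Where the two columns differ at a state $\kappa,\ell^*,\ell^0,\ell^+$, challenge $1$ continues the simulation and challenge $2$ checks a claim about the counter.

\begin{table}[ht]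
\centering
\begin{tabular}{lll}
\hline
state & $\Delta_1$ & $\Delta_2$\\
\hline
$\iota$ & $(m,\kappa)$ & same\\
$\kappa$ & $(0,\ell_0)$ & $(1,U)$\\
\hline
$Z$ & $\mathrm{pop}$ & same\\
$U$ & $(1,U),\ (-x,Z)$ & same\\
$T$ & $(-1,R_3)$ & $(1,U)$\\
$V$ & $(-x,V'),\ \mathrm{pop}$ & same\\
$V'$ & $(-x,V),\ \mathrm{pop}$ & same\\
$W$ & $(-x,W'),\ (0,T)$ & same\\
$W'$ & $(-x,W),\ (0,T)$ & same\\
\hline
$\ell$ with $\mathrm{Inc}_1(\ell')$ & $(1,\ell^*)$ & same\\
\quad its $\ell^*$ & $(0,\ell')$ & $(0,W)$\\
$\ell$ with $\mathrm{Inc}_2(\ell')$ & $(+x,\ell^*)$ & same\\
\quad its $\ell^*$ & $(0,\ell')$ & same\\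
$\ell$ with $\mathrm{Test}_r(\ell',\ell'')$ & $(0,\ell^0),\ (0,\ell^+)$ & same\\
\quad $\ell^0$, $r=1$ & $(0,\ell')$ & $(0,V)$\\
\quad $\ell^+$, $r=1$ & $(-1,\ell'')$ & $(0,W)$\\
\quad $\ell^0$, $r=2$ & $(0,\ell')$ & $(1,U)$\\
\quad $\ell^+$, $r=2$ & $(-x,\ell'')$ & same\\
$\ell_h$ & $(0,R_3)$ & same\\
\hline
\end{tabular}
\caption{The options for challenges $1$ and $2$ at the states other than $R_3,R_4$. The entry ``same'' means $\Delta_2=\Delta_1$.}\label{tab:delta}
\end{table}

The only moves from a state to itself are those at $U$, $R_3$ and $R_4$; the auxiliary states $\ell^*,\ell^0,\ell^+$ and the primed copies $V',W'$ exclude all others. Hence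
\begin{equation}\label{eq:loop}
(w,s)\in\Delta_i(s)\ \Longrightarrow\ w=\pm1 .
\end{equation}

The checking states certify the following facts.

\begin{lemma}\label{lem:gadgets}
Let $E$ be finite and $n$-closed.
\begin{enumerate}
\item[(a)] If $(s,k)\in E$ for some $s$, then $k\ge0$.
\item[(b)] If $(U,k)\in E$, then $k\le n$.
\item[(c)] If $(T,k)\in E$, then $1\le k\le n-1$.
\item[(d)] Let $n\ge1$. If $(V,k)\in E$, then $n\mid k$. If $(W,k)\in E$, then $n\nmid k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Either $s=R_3$ or challenge $3$ leads to $R_3$, so $(R_3,k)\in E$. If $k<0$, pop is never available and $(R_3,k-1),(R_3,k-2),\dots$ all lie in $E$, which is finite.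

(b) The state $Z$ can only pop, so $(Z,k')\in E$ forces $k'=0$. If $k>n$, then $(Z,k'-n)\notin E$ for all $k'\ge k$, so $(U,k+1),(U,k+2),\dots$ all lie in $E$.

(c) Both $(R_3,k-1)$ and $(U,k+1)$ lie in $E$; apply (a) and (b).

(d) From $(V,k)$, follow the moves of weight $-x$ through $V',V,\dots$. The counter values $k-tn$ are distinct, so the chain ends with a pop, and $k-tn=0$ for some $t\ge0$. From $(W,k)$ the chain ends with $(T,k-tn)\in E$ for some $t\ge0$, so $1\le k-tn\le n-1$ by (c).
\end{proof}

\begin{proposition}\label{prop:closed}
There exist $n\in\mathbb Z$ and a finite $n$-closed set $E$ containing $(\iota,0)$ if and only if the run of $M$ from $(\ell_0;m,0)$ visits only finitely many configurations. For $m=2^j$ this happens if and only if $M$ halts from $(\ell_0;m,0)$.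
\end{proposition}

\begin{proof}
The second statement follows from the first and Lemma~\ref{lem:minsky}(b).

($\Rightarrow$) Let $E\ni(\iota,0)$ be finite and $n$-closed. Then $(\kappa,m)\in E$, hence $(\ell_0,m)\in E$ and $(U,m+1)\in E$. By Lemma~\ref{lem:gadgets}(b), $m\le n-1$; in particular $n\ge1$, so part (d) of the lemma applies. We show by induction along the run that every visited configuration $(\ell;c_1,c_2)$ satisfies
\[
c_1\le n-1\qquad\text{and}\qquad(\ell,\,c_1+nc_2)\in E .
\]
This holds for $(\ell_0;m,0)$. Assume it for $(\ell;c_1,c_2)$ with $\ell\ne\ell_h$, and put $k=c_1+nc_2$.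
\begin{itemize}
\item $\mathrm{Inc}_1(\ell')$. We get $(\ell^*,k+1)\in E$, then $(\ell',k+1)\in E$ and $(W,k+1)\in E$. So $n\nmid c_1+1$, and with $c_1+1\le n$ this gives $c_1+1\le n-1$.
\item $\mathrm{Inc}_2(\ell')$. We get $(\ell^*,k+n)\in E$ and then $(\ell',k+n)\in E$.
\item $\mathrm{Test}_1(\ell',\ell'')$. One of $(\ell^0,k)$, $(\ell^+,k)$ lies in $E$. In the first case $(V,k)\in E$, so $n\mid c_1$ and $c_1=0$; and $(\ell',k)\in E$. In the second case $(W,k)\in E$, so $n\nmid c_1$ and $c_1>0$; and $(\ell'',k-1)\in E$.
\item $\mathrm{Test}_2(\ell',\ell'')$. If $(\ell^0,k)\in E$, then $(U,k+1)\in E$, so $k\le n-1$ and $c_2=0$; and $(\ell',k)\in E$. If $(\ell^+,k)\in E$, then $(\ell'',k-n)\in E$, so $k\ge n$ by Lemma~\ref{lem:gadgets}(a), and $c_2>0$ because $c_1\le n-1$.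
\end{itemize}
In each case the pair found in $E$ codes the next configuration of $M$. Since $0\le c_1\le n-1$, distinct configurations give distinct pairs, so finitely many configurations are visited.

($\Leftarrow$) Choose $n$ larger than every value of $c_1$ in the run, so that $n\ge m+1$. The \emph{code} of a visited configuration is $k=c_1+nc_2$. Let $\bar k$ be the maximum of $n$ and all codes. Let $E$ consist of the following pairs:
\begin{itemize}
\item $(\iota,0)$, $(\kappa,m)$, $(Z,0)$; $(U,k)$ for $0\le k\le n$; $(T,k)$ for $1\le k\le n-1$;
\item for $0\le k\le\bar k$: $(R_3,k)$ and $(R_4,k)$; $(V,k),(V',k)$ if $n\mid k$; $(W,k),(W',k)$ if $n\nmid k$;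
\item for each visited configuration $(\ell;c_1,c_2)$ with code $k$: the pair $(\ell,k)$, and also $(\ell^*,k+1)$ for $\mathrm{Inc}_1$, $(\ell^*,k+n)$ for $\mathrm{Inc}_2$, and, for $\mathrm{Test}_r$, $(\ell^0,k)$ if $c_r=0$ and $(\ell^+,k)$ if $c_r>0$.
\end{itemize}
The counter value at $\ell^*$ is the code of the next configuration, so all second coordinates lie in $[0,\bar k]$. Hence a challenge $i\in\{3,4\}$ at $(s,k)$ with $s\ne R_i$ is met by $(R_i,k)$. The remaining challenges at $(R_j,k)$ are met by $(R_j,k-1)$ if $k>0$ and by pop if $k=0$. For challenges $1$ and $2$ at the other states we go through Table~\ref{tab:delta}.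

The pair $(Z,0)$ pops. The pair $(U,k)$ moves to $(U,k+1)$ if $k<n$ and to $(Z,0)$ if $k=n$. The pair $(T,k)$ moves to $(R_3,k-1)$ and $(U,k+1)$, and $k+1\le n$. At $V,V'$ subtract $n$ if $k\ge n$ and pop if $k=0$. At $W,W'$ subtract $n$ if $k>n$; otherwise $1\le k\le n-1$ and $(T,k)\in E$. The pair $(\iota,0)$ moves to $(\kappa,m)$, which moves to $(\ell_0,m)$ and $(U,m+1)$, and $m+1\le n$. A pair $(\ell_h,k)$ moves to $(R_3,k)$, and a pair $(\ell,k)$ with $\ell\ne\ell_h$ moves to the auxiliary pair listed with it. At an auxiliary pair, challenge $1$ leads to the pair of the next configuration, which is visited. The same holds for challenge $2$ at $\ell^*$ for $\mathrm{Inc}_2$ and at $\ell^+$ for $\mathrm{Test}_2$. In the other four cases challenge $2$ is met as follows. After $\mathrm{Inc}_1$ the new value $c_1+1$ occurs in the run, so it lies in $[1,n-1]$ and $(W,k+1)\in E$. For $\mathrm{Test}_1$, $c_1=0$ gives $(V,k)\in E$, and $1\le c_1\le n-1$ gives $(W,k)\in E$. For $\mathrm{Test}_2$ with $c_2=0$ we have $k=c_1\le n-1$, so $(U,k+1)\in E$.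
\end{proof}

\section{Stable sets in a free group}\label{sec:stable}

We now realize the options as left multiplications in a free group. Let
\[
\Lambda=S\cup\{\sigma_1,\dots,\sigma_4\}\cup\{y_0,\dots,y_4\},
\]
where the indices of the \emph{markers} $y_j$ are read modulo $5$, so that $y_j,y_{j+1},\dots,y_{j+4}$ are distinct. Enumerate $\Lambda$ as $\lambda_1,\dots,\lambda_N$, identify $\lambda_j$ with $a^jba^{-j}\in F$, and put $\lambda_0=b$. These elements freely generate a subgroup $H\le F$. Indeed, if $r\ge1$, all $\epsilon_t\ne0$ and $j_t\ne j_{t+1}$, then
\[
\lambda_{j_1}^{\epsilon_1}\cdots\lambda_{j_r}^{\epsilon_r}=a^{j_1}b^{\epsilon_1}a^{j_2-j_1}b^{\epsilon_2}\cdots a^{j_r-j_{r-1}}b^{\epsilon_r}a^{-j_r}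
\]
is a nonempty reduced word in $a$ and $b$. This is the first place where $|A|\ge2$ is used. In this section, words, reduced forms and the phrase ``begins with'' refer to the basis $\{b\}\cup\Lambda$ of $H$. The \emph{norm} $\|h\|$ of $h\in H$ is the number of letters from $\Lambda^{\pm1}$ in its reduced form.

For a weight $w$ let $b^w$ be the usual power if $w$ is an integer, and let $b^{+x}=x$ and $b^{-x}=x^{-1}$. At $x=b^n$ the word $b^w$ takes the value $b^{w[n]}$. A \emph{rule} of \emph{index} $i\in I$ and \emph{source} $s\in S$ is one of the following words over $\Lambda^{\pm1}\cup\{b^{\pm1},x^{\pm1}\}$: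
\begin{align*}
&\text{a move rule} && s'\,b^w\,s^{-1}\sigma_i^{-1} &&\text{for }(w,s')\in\Delta_i(s),\\
&\text{a pop rule} && \iota\,y_{j+i}\,y_j^{-1}\,s^{-1}\sigma_i^{-1} &&\text{for }\mathrm{pop}\in\Delta_i(s),\ j\in\mathbb Z/5 .
\end{align*}
As in Example~\ref{ex:marker}, a pop rule exchanges the marker and restarts the computation, here in the state $\iota$. The new marker depends on the challenge.

\begin{definition}\label{def:stable}
Let $n\in\mathbb Z$. A set $D\subset H$ is \emph{$n$-stable} if for all $d\in D$ and $i\in I$ there is a rule $\rho$ with $\rho(b^n)\,\sigma_id\in D$. Such an element is a \emph{reply} to $i$ at $d$.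
\end{definition}

The rule $\rho$ may have any index and any source. This freedom is forced on us, because the equation will only say that each $\sigma_iX$ is covered by one and the same union of translates. The next lemma shows that misuse of a rule costs norm.

\begin{lemma}\label{lem:cost}
Let $n\in\mathbb Z$, let $i\in I$, let $d\in H$ not begin with $\sigma_i^{-1}$, and let $\rho$ be a rule of index $i'$ and source $s$. Then $\|\rho(b^n)\sigma_id\|\ge\|d\|+2$, unless $i'=i$ and $d$ begins with $s$.
\end{lemma}

\begin{proof}
We have $\rho(b^n)=s'\omega s^{-1}\sigma_{i'}^{-1}$ with $s'\in S$, where $\omega$ is a power of $b$ or $\omega=y_{j+i'}y_j^{-1}$. The word $s'\omega s^{-1}$ is reduced as written. This is so if $\omega\ne1$, which includes the pop rules since $y_{j+i'}\ne y_j$. If $\omega=1$, then $\rho$ is a move rule with $w[n]=0$, so $w\ne\pm1$, and $s'\ne s$ by \eqref{eq:loop}. If $i'\ne i$, the word $s'\omega s^{-1}\sigma_{i'}^{-1}\sigma_i\,d$ is reduced, of norm at least $\|d\|+4$. If $i'=i$ and $d$ does not begin with $s$, the word $s'\omega s^{-1}d$ is reduced, of norm at least $\|d\|+2$.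
\end{proof}

\begin{remark}\label{rem:loop}
Condition \eqref{eq:loop} matters because the value $n=0$ is allowed. Suppose that $V'$ were identified with $V$. For $n=0$ and $i\in\{1,2\}$ the rule $Vx^{-1}V^{-1}\sigma_i^{-1}$ would evaluate to $\sigma_i^{-1}$, and every $d$ would be a reply to $i$ at itself. The set of all $sy_j$ with $s\in\{\iota,R_3,R_4\}$ would then be $0$-stable whatever the machine does: for $i\in\{3,4\}$ reply $R_iy_j$ at $sy_j$ if $s\ne R_i$, and $\iota y_{j+i}$ at $R_iy_j$.
\end{remark}

\begin{proposition}\label{prop:stable}
Let $n\in\mathbb Z$. A finite nonempty $n$-stable set $D\subset H$ exists if and only if a finite $n$-closed set $E$ containing $(\iota,0)$ exists.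
\end{proposition}

\begin{proof}
($\Leftarrow$) Let $D=\{sb^ky_j:(s,k)\in E,\ j\in\mathbb Z/5\}$. Take $d=sb^ky_j\in D$ and $i\in I$. If $(s',k+w[n])\in E$ with $(w,s')\in\Delta_i(s)$, the move rule gives the reply $s'b^{k+w[n]}y_j\in D$. If $\mathrm{pop}\in\Delta_i(s)$ and $k=0$, the pop rule for $j$ gives the reply $\iota y_{j+i}$, which lies in $D$ because $(\iota,0)\in E$.

($\Rightarrow$) Let $D$ be finite, nonempty and $n$-stable, and let $\mu$ be the maximal norm of an element of $D$. Elements of $D$ of norm $\mu$ are called \emph{top} elements. We show that rules are used correctly at top elements, that a pop at a top element is a zero test, and that some top element is an initial configuration.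

\emph{Step 1: a top element $d$ begins with a state $s\in S$, and every reply to $i$ at $d$ uses a rule of index $i$ and source $s$.} Choose $i$ such that $d$ does not begin with $\sigma_i^{-1}$. A reply to $i$ has norm at most $\mu$, so by Lemma~\ref{lem:cost} the element $d$ begins with the source of the rule used, a state $s$. In particular $d$ begins with no $\sigma_i^{-1}$, so Lemma~\ref{lem:cost} applies to every $i\in I$ and gives the claim.

We can thus write a top element in reduced form as $d=sb^kh$ with $s\in S$, $k\in\mathbb Z$, and $h=1$ or $h$ beginning with a letter of $\Lambda^{\pm1}$. Then $\|h\|=\mu-1$, and every reply to $i$ at $d$ is either a \emph{move reply} $s'b^{k+w[n]}h$ with $(w,s')\in\Delta_i(s)$, or a \emph{pop reply} $\iota y_{j+i}y_j^{-1}b^kh$ with $\mathrm{pop}\in\Delta_i(s)$.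

\emph{Step 2: if $\iota y_{j+i}y_j^{-1}b^kh\in D$ is a pop reply at the top element $sb^kh$, then $k=0$ and $h$ begins with $y_j$.} Otherwise the word is reduced as written and has norm $3+\|h\|=\mu+2$.

\emph{Step 3: $D$ contains a top element of the reduced form $\iota\,y\,h'$ with $y$ a marker.} Start from any top element $sb^kh$. We want to drain the counter and pop. Two cancellations could take us below the top level, where Step 1 gives no control: the drain letter could cancel against $h$ when the exponent of $b$ passes through $0$, and the new marker could cancel against the remainder of $h$. In both cases two challenges offer two different letters, and at most one of them can cancel.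

Choose $i\in\{3,4\}$ such that $h$ does not begin with $R_i^{-1}$, and put $R=R_i$. Then $Rb^{t}h$ is reduced of norm $\mu$ for every $t\in\mathbb Z$. Moreover $Rb^kh\in D$: either $s=R$, or $\Delta_i(s)=\{(0,R)\}$ and $Rb^kh$ is the reply to $i$. Since $D$ is finite, there is a least $t$ with $Rb^th\in D$. Choose $p\in\{1,2\}$ as follows. If $h$ begins with a marker, write $h=y_jh'$ in reduced form and take $p$ such that $h'$ does not begin with $y_{j+p}^{-1}$; otherwise let $p=1$. We have $\Delta_p(R)=\{(-1,R),\mathrm{pop}\}$, and $Rb^{t-1}h\notin D$, so the reply to $p$ at $Rb^th$ is a pop reply. By Step 2, $t=0$, the word $h$ does begin with a marker, $h=y_jh'$, and the reply is $\iota y_{j+p}h'$. It is reduced by the choice of $p$, and its norm is $2+\|h'\|=1+\|h\|=\mu$.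

\emph{Step 4: the closed set.} With $y$ and $h'$ from Step 3, let
\[
E=\{(s,k)\in S\times\mathbb Z:\ sb^kyh'\in D\}.
\]
Every word $sb^kyh'$ is reduced of norm $\mu$, because the marker $y$ shields the prefix $sb^k$ from $h'$. Distinct pairs give distinct elements, so $E$ is finite, and $(\iota,0)\in E$. Let $(s,k)\in E$ and $i\in I$, and consider a reply to $i$ at the top element $sb^kyh'$. A move reply $s'b^{k+w[n]}yh'$ gives $(s',k+w[n])\in E$ with $(w,s')\in\Delta_i(s)$. A pop reply gives $\mathrm{pop}\in\Delta_i(s)$, and $k=0$ by Step 2. So $E$ is $n$-closed.
\end{proof}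

\section{The equation}\label{sec:equation}

For a word $\beta$ over $\Lambda^{\pm1}\cup\{b^{\pm1},x^{\pm1}\}$ let $[\beta]$ be the word over $A^{\pm1}\cup\{x^{\pm1}\}$ obtained by replacing each letter $\lambda_j^{\pm1}$ by $a^jb^{\pm1}a^{-j}$. A reply $\rho(g)\sigma_id\in D$ means that $\sigma_id\in\rho(g)^{-1}D$, so the equation should say that the translates $\sigma_iX$ are covered by the translates $\rho(g)^{-1}X$. Fix an order of the rules that does not depend on $m$, and put
\begin{align*}
e_m&=\Bigl(\prod_{\rho}\bigl([\rho^{-1}]\,x\bigr)\bigl([\rho^{-1}]\,x\bigr)^{-1}\Bigr)\,(xb)(xb)^{-1}\,(bx)(bx)^{-1},\\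
f&=\Bigl(\prod_{i=1}^4\bigl([\sigma_i]\,x\bigr)\bigl([\sigma_i]\,x\bigr)^{-1}\Bigr)\,a^{-1}a,\\
u_m&=e_mf\,xb,\qquad v_m=e_m\,bx,
\end{align*}
where $\rho$ runs over all rules. The last two factors of $e_m$ absorb the trees of $xb$ and $bx$, so that the tails of $u_m$ and $v_m$ impose only a group condition. The factor $a^{-1}a$ of $f$ will force the stable set to be nonempty.

Write $e=e_m$ and let $x=(X,g)$. By Lemma~\ref{lem:tree}, $T(e)$ is the union of the sets $T([\rho^{-1}]x)$, $T(xb)$ and $T(bx)$. The final $x$ of $[\rho^{-1}]x$ contributes $\rho(g)^{-1}X$. For a move rule, $\rho^{-1}=\sigma_is\,(b^w)^{-1}(s')^{-1}$ contains an inner $x$ if $w=-x$, contributing $\sigma_isX$, and an inner $x^{-1}$ if $w=+x$, contributing $\sigma_isg^{-1}X$. The words $xb$ and $bx$ contribute $X$ and $bX$. Let $\Gamma$ be the set of these \emph{stray} multipliers: it consists of $1$, $b$, the elements $\sigma_is$ such that $\Delta_i(s)$ contains a move of weight $-x$, and the elements $\sigma_isg^{-1}$ such that $\Delta_i(s)$ contains a move of weight $+x$. Then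
\begin{equation}\label{eq:trees}
T(e)=\bigcup_\rho\rho(g)^{-1}X\ \cup\ \bigcup_{\gamma\in\Gamma}\gamma X\ \cup\ K,\qquad
T(f)=\bigcup_{i\in I}\sigma_iX\ \cup\ K_f,
\end{equation}
where $K$ is the set of letter vertices of the words $[\rho^{-1}]x$, $xb$, $bx$, and $K_f$ consists of $a^{-1}$ and the values of the prefixes of the words $[\sigma_i]$. Since $T(xb)\cup T(bx)\subset T(e)$, we have $T(u_m)=T(e)\cup T(f)$ and $T(v_m)=T(e)$. With Lemma~\ref{lem:central} this gives
\begin{equation}\label{eq:criterion}
u_m=v_m\text{ holds at }(X,g)\iff g\in\langle b\rangle\ \text{ and }\ T(f)\subset T(e).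
\end{equation}

\begin{proposition}\label{prop:equation}
The equation $u_m=v_m$ is consistent if and only if, for some $n\in\mathbb Z$, there is a finite nonempty $n$-stable set $D\subset H$.
\end{proposition}

\begin{proof}
($\Leftarrow$) Let $D$ be finite, nonempty and $n$-stable, and put $g=b^n$. Let $B_r\subset F$ be the set of elements of length at most $r$, where
\[
r=\max_{d\in D}|d|+\max(|n|,\,2N+1),
\]
and let $X=DB_r=\bigcup_{d\in D}dB_r$. The set $dB_r$ is the ball of radius $r$ about $d$ in the Cayley tree. Along a geodesic in a tree the distance to $d$ first decreases and then increases, so the ball contains the geodesic between any two of its points. It also contains $1$, hence it is prefix-closed, and so is $X$. By the choice of $r$, each ball contains all elements of length at most $\max(|n|,2N+1)$, so $g\in X$ and $K_f\subset X$. Thus $(X,g)\in FIM(A)$, and $K_f\subset X\subset T(e)$ because $1\in\Gamma$. Stability gives $\sigma_iD\subset\bigcup_\rho\rho(g)^{-1}D$, and multiplying on the right by $B_r$ gives $\sigma_iX\subset\bigcup_\rho\rho(g)^{-1}X\subset T(e)$. So $T(f)\subset T(e)$, and \eqref{eq:criterion} applies.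

($\Rightarrow$) Let $(X,g)$ be a solution, so that $g=b^n$ and $T(f)\subset T(e)$. All $\rho(g)$ and all $\gamma\in\Gamma$ lie in $H$. A point of $\sigma_iX$ may be covered by a letter vertex or by a stray translate instead of a rule, and we remove these two possibilities in turn.

\emph{Letter vertices.} We pass to a coset of $H$ that misses $K$; this is the second use of the letter $a\neq b$. Let $\varepsilon:F\to\mathbb Z$ be the exponent sum in $a$. The words $[\rho^{-1}]x$, $xb$, $bx$ are concatenations of blocks $a^jb^{\pm1}a^{-j}$, $b^{\pm1}$ and $x^{\pm1}$. At $x=b^n$ each block has $\varepsilon=0$, and each prefix of $a^jb^{\pm1}a^{-j}$ has $0\le\varepsilon\le j$. So $\varepsilon\ge0$ on $K$. On the other hand $\varepsilon(H)=0$, so $\varepsilon=-1$ on $Ha^{-1}$, and $Ha^{-1}\cap K=\emptyset$. Let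
\[
D_0=\{h\in H:\ ha^{-1}\in X\},
\]
a finite set. If $h\in H$ and $ha^{-1}\in T(f)$, then $ha^{-1}\in T(e)\setminus K$, so by \eqref{eq:trees} either $\rho(g)h\in D_0$ for some rule $\rho$ or $\gamma^{-1}h\in D_0$ for some $\gamma\in\Gamma$. Taking $h=1$, which is allowed since $a^{-1}\in K_f$, we see that $D_0\ne\emptyset$. Taking $h=\sigma_id$ with $d\in D_0$, which is allowed since $\sigma_ida^{-1}\in\sigma_iX$, we see that $D_0$ contains an element $\rho(g)\sigma_id$ or $\gamma^{-1}\sigma_id$.

\emph{Stray translates.} Let $\Omega:H\to\mathbb Z$ be the homomorphism with $\Omega(s)=1$ for $s\in S$, $\Omega(\sigma_i)=-1$, and $\Omega(y_j)=\Omega(b)=0$. Every rule has $\Omega(\rho(g))=1-1+1=1$, and every $\gamma\in\Gamma$ has $\Omega(\gamma)=0$. Therefore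
\[
\Omega(\rho(g)\sigma_id)=\Omega(d),\qquad\Omega(\gamma^{-1}\sigma_id)=\Omega(d)-1 .
\]
Let $D$ be the subset of $D_0$ on which $\Omega$ is minimal. For $d\in D$ and $i\in I$ no element $\gamma^{-1}\sigma_id$ lies in $D_0$. So some $\rho(g)\sigma_id$ lies in $D_0$, and it lies in $D$ because it has the same $\Omega$-value as $d$. Thus $D$ is finite, nonempty and $n$-stable.
\end{proof}

\begin{remark}\label{rem:seed}
Without the factor $a^{-1}a$ in $f$ the equation would always have the solution $x=1$. Indeed, for $X=\{1\}$ the set $T(f)$ would consist of the values of the prefixes of the words $[\sigma_i]$, and these lie in $K$, because for each $i$ there is a rule $\rho$ of index $i$ and $[\rho^{-1}]$ begins with $[\sigma_i]$.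
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The words $e_m$ and $f$ are Dyck words, since $a^{-1}a=pp^{-1}$ with $p=a^{-1}$; so $u_m$ and $v_m$ reduce to $xb$ and $bx$ in the free group on $A\cup\{x\}$. The weight $m$ occurs only in the option $(m,\kappa)$ of $\Delta_1(\iota)$ and $\Delta_2(\iota)$. Hence $m$ enters $e_m$ only through the blocks $b^{-m}$ in the two words $[\sigma_i\iota\,b^{-m}\kappa^{-1}]$, $i=1,2$, and the blocks $b^m$ in their inverses. This proves (i) and shows that $m\mapsto(u_m,v_m)$ is computable.

By Propositions~\ref{prop:equation}, \ref{prop:stable} and~\ref{prop:closed}, the equation $u_{2^j}=v_{2^j}$ is consistent if and only if $M$ halts from $(\ell_0;2^j,0)$. By Lemma~\ref{lem:minsky}(a) the set of such $j$ is r.e.-complete, which is (ii). The computable map $j\mapsto(u_{2^j},v_{2^j})$ is a many-one reduction of this set to the set of consistent one-variable equations. The latter set is recursively enumerable: enumerate the words over $A^{\pm1}$, substitute each for $x$, and compare the two sides using the decidable word problem. So it is r.e.-complete, and in particular not recursive.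
\end{proof}

\begin{thebibliography}{1}

\bibitem{questions}
\emph{Inverse Semigroups: Some Open Questions},
\texttt{https://sites.dmi.uns.ac.rs/aaa83/slides/meakin.pdf}.

\end{thebibliography}
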